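\title{Noncyclic division algebras with cyclic Brauer class}

\begin{abstract}
A class in the Brauer group of a field is called cyclic if it is represented by a cyclic algebra of some degree. We show that a central division algebra with cyclic class need not be a cyclic algebra, even in characteristic $0$. An explicit example has degree $4$ over $\mathbb Q((t))$, and $4$ is the least possible degree. Examples exist in every degree that is not squarefree. In degree $p^s$ they exist over $\mathbb Q(\zeta_{p^m})((t))$ for $1\le m\le s-1$, whereas over $k((t))$, with $k$ a number field containing the $n$-th roots of unity, every division algebra of degree $n$ is cyclic. The proofs translate cyclicity over $k((t))$ into two equations over $k$ and study them place by place.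
\end{abstract}

\section{Introduction}

Let $F$ be a field. A central simple $F$-algebra $A$ has dimension $n^2$ over $F$, and $n=\deg A$ is its degree. It is a matrix algebra over a unique central division algebra $D$, and algebras with the same $D$ define the same class $\alpha$ in the Brauer group $\operatorname{Br}(F)$. The index $\operatorname{ind}\alpha$ is $\deg D$, and the exponent $\exp\alpha$ is the order of $\alpha$ in $\operatorname{Br}(F)$. All algebras below are finite-dimensional.

An algebra $A$ of degree $n$ is \emph{cyclic} if it contains a subfield $L$ with $[L:F]=n$, $L/F$ Galois and $\operatorname{Gal}(L/F)$ cyclic. Such an algebra has a presentation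
\[
(L/F,\sigma,b)=\bigoplus_{i=0}^{n-1}Ly^i,\qquad y^n=b,\qquad yx=\sigma(x)y\quad(x\in L),
\]
where $\sigma$ generates $\operatorname{Gal}(L/F)$ and $b\in F^*$. A class $\alpha\in\operatorname{Br}(F)$ is \emph{cyclic} if it is represented by a cyclic algebra, of arbitrary degree and not necessarily a division algebra. The following question is posed in \cite{source}.

\begin{quote}
\textbf{Question.} Let $D$ be a central division algebra over $F$ with $\operatorname{char}F\nmid\deg D$, and suppose that the class of $D$ in $\operatorname{Br}(F)$ is cyclic. Is $D$ a cyclic algebra?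
\end{quote}

We call $D$ a \emph{counterexample} if it satisfies the hypotheses of the question and is not cyclic.

In terms of splitting fields, the class of $D$ is cyclic if and only if $D$ is split by some cyclic extension of $F$, and $D$ is cyclic if and only if it is split by a cyclic extension of degree $\deg D$, the least degree that a splitting field can have (see (C3) in Section~\ref{sec:background}). So the question asks whether a cyclic splitting field can always be traded for one of minimal degree. The first cases suggest that it can. Division algebras of degree at most $3$ are cyclic. Over a finite extension of $\mathbb Q_\ell$, a division algebra of degree $n$ is split by the unramified extension of degree $n$, which is cyclic. According to a result quoted in \cite{source}, the answer is positive for biquaternion algebras, that is, for $D$ of degree $4$ and exponent $2$, if $\operatorname{char}F\ne2$ and $F$ contains all $2$-primary roots of unity. On the other hand, the given splitting field does not point to a smaller one. Hamilton's quaternion algebra over $\mathbb Q$ has nonzero local invariants only at $2$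 and $\infty$, where the cyclic field $\mathbb Q(\zeta_5)$ has local degrees $4$ and $2$. So $\mathbb Q(\zeta_5)$ splits it, while the real subfield $\mathbb Q(\sqrt5)$ does not. The algebra is cyclic thanks to other fields, such as $\mathbb Q(i)$. A counterexample should come from a field with so few cyclic extensions that no such substitute is available.

The answer to the question is no. For $a,b\in F^*$ and $\operatorname{char}F\neq2$, let $(a,b)_F$ be the quaternion algebra with generators $i,j$ and relations $i^2=a$, $j^2=b$, $ij=-ji$.

\begin{theorem}\label{thm:example}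
Let $L=\mathbb Q(\zeta_{17}+\zeta_{17}^{-1})$, a cyclic field of degree $8$ over $\mathbb Q$, let $\sigma$ generate $\operatorname{Gal}(L/\mathbb Q)$, and let $F=\mathbb Q((t))$. The division algebra $D$ in the class of
\[
\bigl((L/\mathbb Q,\sigma,-441)\otimes_{\mathbb Q}F\bigr)\otimes_F(-1,t)_F
\]
has degree $4$ and exponent $4$, its class is represented by a cyclic algebra of degree $8$, and $D$ is not a cyclic algebra.
\end{theorem}

The same mechanism works in every prime power degree $p^s$ with $s\geq 2$, even when $F$ contains the roots of unity of order $p^{s-1}$. We write $\mu_n$ for the group of $n$-th roots of unity.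

\begin{theorem}\label{thm:A}
Let $p$ be a prime, $s\ge2$, $1\le m\le s-1$, $k=\mathbb Q(\zeta_{p^m})$ and $F=k((t))$. There is a central division $F$-algebra $D$ with $\deg D=\exp D=p^s$ whose class is represented by a cyclic algebra of degree $p^{s+1}$, but which is not a cyclic algebra.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $n\geq1$.
\begin{enumerate}
\item[(1)] If $n$ is not squarefree, there are a field $F$ of characteristic $0$ and a noncyclic central division $F$-algebra of degree $n$ with cyclic Brauer class.
\item[(2)] If $n\mid6$, every central division algebra of degree $n$ is cyclic. So $4$ is the least degree of a counterexample.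
\item[(3)] If $n$ is squarefree and $D$ is a counterexample of degree $n$, then for some prime $p\ge5$ dividing $n$, the $p$-primary component of $D$ is a noncyclic division algebra of prime degree $p$ with cyclic class.
\end{enumerate}
\end{theorem}

Whether noncyclic division algebras of prime degree exist is a well-known open problem, so part (3) explains why the list of degrees stops where it does. The last theorem shows that, for Laurent series fields over number fields, $\mu_{p^{s-1}}$ in Theorem~\ref{thm:A} cannot be replaced by $\mu_{p^s}$.

\begin{theorem}\label{thm:C}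
If $k$ is a number field with $\mu_n\subset k$, every central division algebra of degree $n$ over $k((t))$ is cyclic.
\end{theorem}

We do not treat fields containing all $p$-primary roots of unity in general, nor algebras of degree $4$ and exponent $2$ over fields lacking roots of unity.

The field $F=k((t))$ is a good place to look because both its Brauer group and its cyclic extensions can be described over $k$. A class in $\operatorname{Br}(F)$ is a pair consisting of a class $\alpha_0\in\operatorname{Br}(k)$ and a character $\rho$ of the absolute Galois group of $k$, its residue. When $k$ has few roots of unity, being the class of a cyclic algebra of degree $p^s$ amounts to two equations over $k$, one for $\alpha_0$ and one for $\rho$ (Section~\ref{sec:laurent}). One place of $k$ then forces $\rho$ to be $p^{s-1}$ times another character, and a second place shows that it is not. Section~\ref{sec:four} carries this out by hand in degree $4$, and Section~\ref{sec:primepower} in degree $p^s$. Theorems~\ref{thm:B} and~\ref{thm:C} are proved in Sections~\ref{sec:degrees} and~\ref{sec:roots}.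

\section{Characters, symbols and local invariants}\label{sec:background}

This section fixes notation and recalls the standard facts that are used. For a field extension $E'/E$, a subscript $E'$ denotes restriction to $E'$; it is omitted when the base field is clear.

\subsection{Index and exponent}
Let $E$ be any field and $\alpha\in\operatorname{Br}(E)$.
\begin{enumerate}
\item[(B1)] $\exp\alpha$ divides $\operatorname{ind}\alpha$, and $\operatorname{ind}\alpha$ divides the degree of every finite extension that splits $\alpha$. A division algebra $D$ has a separable subfield of degree $\deg D$, and every subfield of a central simple algebra $A$ of degree $\deg A$ splits $A$. Consequently $\operatorname{ind}\alpha$ divides $[E':E]\cdot\operatorname{ind}\alpha_{E'}$ for $E'/E$ finite. For any $E'/E$, $\operatorname{ind}\alpha_{E'}$ divides $\operatorname{ind}\alpha$.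
\item[(B2)] Central simple algebras of the same degree and the same class are isomorphic.
\item[(B3)] A central division algebra of degree $\prod p^{s_p}$ is a tensor product $\bigotimes D_p$ of division algebras of degrees $p^{s_p}$, its \emph{primary components}. A tensor product of central division algebras of coprime degrees is a division algebra.
\end{enumerate}

\subsection{Characters and cyclic classes}
A \emph{character} of $E$ is a continuous homomorphism $\chi$ from the absolute Galois group $G_E$ to $\mathbb Q/\mathbb Z$. Characters form a group $X(E)$. The fixed field $E(\chi)$ of $\ker\chi$ is cyclic of degree $\operatorname{ord}\chi$ over $E$, and every cyclic extension arises in this way. For $b\in E^*$, let $(\chi,b)\in\operatorname{Br}(E)$ be the class of $(E(\chi)/E,\sigma,b)$, where $\chi(\sigma)=1/\operatorname{ord}\chi$. We call $b$ the \emph{slot}.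
\begin{enumerate}
\item[(C1)] The symbol $(\chi,b)$ is additive in $\chi$ and in $b$, and $(\chi,b)_{E'}=(\chi_{E'},b)$.
\item[(C2)] The classes split by $E(\chi)$ are exactly the $(\chi,b)$ with $b\in E^*$, and $(\chi,b)=0$ if and only if $b$ is a norm from $E(\chi)$.
\item[(C3)] A central simple algebra $A$ of degree $n$ is cyclic if and only if its class is $(\chi,b)$ for some $\chi$ of order $n$ and some $b$.
\end{enumerate}
For (C3): a cyclic subfield $E(\chi)\subset A$ of degree $n$ splits $A$, so (C2) applies; conversely $A\cong(E(\chi)/E,\sigma,b)$ by (B2). Thus cyclic classes are the symbols $(\chi,b)$, and $D$ is cyclic exactly when one can take $\operatorname{ord}\chi=\deg D$.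

\subsection{Kummer characters}
Let $\operatorname{char}E=0$ and $\mu_n\subset E$. Fix a primitive $n$-th root of unity $\zeta$, and use $\zeta^d$ as the primitive $(n/d)$-th root for $d\mid n$. For $a\in E^*$ define $\chi_{a,n}\in X(E)$ by $\chi_{a,n}(g)=r/n$ if $g(a^{1/n})=\zeta^ra^{1/n}$.
\begin{enumerate}
\item[(K1)] The map $a\mapsto\chi_{a,n}$ is a homomorphism with kernel $E^{*n}$ onto the group of characters killed by $n$. We have $E(\chi_{a,n})=E(a^{1/n})$, and $d\chi_{a,n}=\chi_{a,n/d}$ for $d\mid n$.
\item[(K2)] $(\chi_{a,n},-a)=0$, \quad $(\chi_{a,n},b)=-(\chi_{b,n},a)$, \quad $(\chi_{a,n},a)=(\chi_{a,n},-1)$.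
\end{enumerate}
The first identity holds because $-a$ is the norm of $-T$ from $E[T]/(T^n-a)$, a product of copies of $E(a^{1/n})$. The second follows by expanding $(\chi_{ab,n},-ab)=0$, and the third from $a=(-a)(-1)$. For $n=2$ the class $(\chi_{a,2},b)$ is that of the quaternion algebra $(a,b)_E$.

\subsection{Laurent series}
Let $k$ be a field of characteristic $0$ and $F=k((t))$.
\begin{enumerate}
\item[(L1)] The group $1+tk[[t]]$ of \emph{$1$-units} is divisible, by the binomial series. So for each $N\geq1$, every $h\in F^*$ is $ut^jz^N$ with $u\in k^*$, $j\in\mathbb Z$, $z\in F^*$.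
\item[(L2)] The map $G_F\to G_k$ is surjective. Its kernel, the inertia group $I$, is isomorphic to $\varprojlim\mu_n$ by $\tau\mapsto(\tau(t^{1/n})/t^{1/n})_n$, and conjugation by $g\in G_F$ on $I$ corresponds to the action of $g$ on roots of unity. In particular $X(k)\to X(F)$ is injective, so it preserves orders, and its image consists of the characters trivial on $I$.
\item[(L3)] (Witt) The map $\operatorname{Br}(k)\oplus X(k)\to\operatorname{Br}(F)$, $(\alpha_0,\rho)\mapsto\alpha_0+(\rho,t)$, is an isomorphism. We call $\alpha_0$ the \emph{constant part} and $\rho$ the \emph{residue} of $\alpha=\alpha_0+(\rho,t)$.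
\item[(L4)] A finite extension $M$ of $F$ has the form $M_0((\pi))$ with $M_0\supset k$ finite, and $[M:F]=ef$, where $f=[M_0:k]$ and $e$ is the $\pi$-adic valuation of $t$.
\end{enumerate}

\subsection{Number fields}
Let $k$ be a number field. For a finite place $x$, let $k_x$ be the completion, $O_x$ its valuation ring, $Nx$ the order of the residue field, $x(\cdot)$ the normalized valuation, and $\operatorname{Fr}_x$ the Frobenius element in an abelian extension unramified at $x$. We write $p^m\parallel N$ if $p^m\mid N$ and $p^{m+1}\nmid N$.
\begin{enumerate}
\item[(N1)] (Albert--Brauer--Hasse--Noether) A class $\alpha\in\operatorname{Br}(k)$ is determined by its local invariants $\operatorname{inv}_x\alpha\in\mathbb Q/\mathbb Z$. A family of invariants occurs if and only if almost all vanish, they lie in $\frac12\mathbb Z/\mathbb Z$ at real places and vanish at complex places, and their sum is $0$. The index of $\alpha$ equals its exponent. If $k'/k$ is finite and $x'\mid x$, then $\operatorname{inv}_{x'}\alpha_{k'}=[k'_{x'}:k_x]\operatorname{inv}_x\alpha$.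
\item[(N2)] Let $\chi\in X(k)$ and let $x$ be finite. Local class field theory turns the restriction of $\chi$ to $G_{k_x}$ into a character $\chi_x$ of $k_x^*$. The order of $\chi_x$ is the local degree of $k(\chi)$ at $x$, and the order of $\chi_x|_{O_x^*}$ is the ramification index. We have $\operatorname{inv}_x(\chi,b)=\chi_x(b)$, and $\chi_x(b)=x(b)\chi(\operatorname{Fr}_x)$ if $\chi$ is unramified at $x$. (Another sign convention changes all invariants by a common sign and affects nothing below.) At a real place, $\operatorname{inv}_x(\chi,b)=0$ if $\chi$ is trivial on the complex conjugation at $x$.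
\item[(N3)] Let $\mu_n\subset k$. If $x(a)$ is prime to $n$, then $k_x(a^{1/n})/k_x$ is totally ramified of degree $n$, since $a^{1/n}$ has valuation $x(a)/n$. If $x\nmid n$ and $n\mid x(a)$, then $k_x(a^{1/n})/k_x$ is unramified.
\end{enumerate}

\section{Cyclic classes over a Laurent series field}\label{sec:laurent}

Let $k$ be a field of characteristic $0$ and $F=k((t))$. To decide whether a class over $F$ is a symbol $(\psi,h)$ with $\psi$ of given order, we need all characters $\psi$ of $F$. Ramification of an abelian extension of $F$ is limited by the roots of unity in $k$.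

\begin{lemma}\label{lem:characters}
Let $p$ be a prime and $m\ge1$, and suppose that $\mu_{p^m}\subset k$ and $\mu_{p^{m+1}}\not\subset k$. Every $\psi\in X(F)$ of $p$-power order has the form $\psi=\psi'+\varepsilon\chi_{t,p^m}$ with $\psi'\in X(k)$ and $\varepsilon\in\mathbb Z$. If $p^s\psi=0$ with $s\ge m$, then $p^s\psi'=0$.
\end{lemma}

The field $k=\mathbb Q(\zeta_{p^m})$ satisfies the hypothesis, because $[\mathbb Q(\zeta_{p^{m+1}}):\mathbb Q(\zeta_{p^m})]=p$.

\begin{proof}
Choose $r>m$ with $p^r\psi=0$ and let $f=\psi|_I$. By (L2), $f$ factors through the quotient $\mu_{p^r}$ of $I$. Choose $g\in G_F$ that moves a primitive $p^{m+1}$-th root of unity. It fixes $\mu_{p^m}$, so it acts on $\mu_{p^r}$ as raising to a power $c$ with $p^m\parallel c-1$. Since $\psi$ takes values in an abelian group, $f(g\tau g^{-1})=f(\tau)$ for $\tau\in I$, that is, $(c-1)f=0$. Together with $p^rf=0$ this gives $p^mf=0$. The homomorphisms $\mu_{p^r}\to\mathbb Q/\mathbb Z$ killed by $p^m$ form a cyclic group of order $p^m$, and $\chi_{t,p^m}|_I$ generates it, because $\tau\mapsto\tau(t^{1/p^m})/t^{1/p^m}$ maps $I$ onto $\mu_{p^m}$. So $f=\varepsilon\chi_{t,p^m}|_I$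 for some $\varepsilon$, and $\psi'=\psi-\varepsilon\chi_{t,p^m}$ is trivial on $I$, hence a character of $k$. The last claim holds because $p^s\chi_{t,p^m}=0$.
\end{proof}

Next we compute the constant part and the residue of a symbol. Let $\mu_n\subset k$, $\psi'\in X(k)$, $u\in k^*$ and $\varepsilon,j\in\mathbb Z$. By (K2), $(\chi_{t,n},u)=-(\chi_{u,n},t)$ and $(\chi_{t,n},t)=(\chi_{t,n},-1)=-(\chi_{-1,n},t)$. Expanding by (C1),
\begin{equation}\label{eq:witt}
(\psi'+\varepsilon\chi_{t,n},\,ut^j)=(\psi',u)+\bigl(j\psi'-\varepsilon\chi_{u,n}-\varepsilon j\chi_{-1,n},\;t\bigr).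
\end{equation}

\begin{proposition}\label{prop:equations}
Let $k,p,m$ be as in Lemma~\ref{lem:characters} and let $s\geq m$. If $\alpha=\alpha_0+(\rho,t)\in\operatorname{Br}(F)$ is the class of a cyclic algebra of degree $p^s$, then there are $\psi'\in X(k)$ with $p^s\psi'=0$, $u\in k^*$ and $\varepsilon,j\in\mathbb Z$ such that
\begin{align}
\alpha_0&=(\psi',u) &&\text{in }\operatorname{Br}(k),\label{eq:const}\\
\rho&=j\psi'-\varepsilon\chi_{u,p^m}-\varepsilon j\chi_{-1,p^m} &&\text{in }X(k).\label{eq:res}
\end{align}
\end{proposition}

\begin{proof}
By (C3), $\alpha=(\psi,h)$ with $\operatorname{ord}\psi=p^s$. Write $\psi=\psi'+\varepsilon\chi_{t,p^m}$ by Lemma~\ref{lem:characters} and $h=ut^jz^{p^s}$ by (L1). Since $(\psi,z^{p^s})=(p^s\psi,z)=0$, the class $\alpha$ is given by \eqref{eq:witt} with $n=p^m$. Compare components by (L3).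
\end{proof}

Up to the term $\chi_{-1,p^m}$, which is killed by $2$, equation \eqref{eq:res} offers two sources for a residue. It can be a multiple of the character $\psi'$; if $\rho$ has order $p$ and $\psi'$ has order $p^s$, this makes $\rho$ divisible by $p^{s-1}$ in $X(k)$. Or it can be a Kummer character of the slot $u$, which \eqref{eq:const} ties to $\alpha_0$. To build a counterexample we use the second source in degree $p^{s+1}$, and then show that neither source is available in degree $p^s$.

\begin{lemma}\label{lem:twist}
Let $p$ be a prime with $\mu_p\subset k$ and let $s\ge2$. Let $\psi_0\in X(k)$ have order $p^{s+1}$, let $b\in k^*$, and put $\alpha_0=(\psi_0,b)$ and $K=k(b^{1/p})$. Suppose that $\exp\alpha_0=p^s$ and that $\operatorname{ind}(\alpha_0)_K$ divides $p^{s-1}$. Then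
\[
\alpha=\alpha_0-(\chi_{b,p},t)\in\operatorname{Br}(F)
\]
is the class of a cyclic algebra of degree $p^{s+1}$, and $\operatorname{ind}\alpha=\exp\alpha=p^s$.
\end{lemma}

\begin{proof}
Formula \eqref{eq:witt} with $n=p$, $\varepsilon=1$, $j=0$ gives $\alpha=(\psi_0+\chi_{t,p},b)$. The character $\psi_0+\chi_{t,p}$ is killed by $p^{s+1}$, and $p^s(\psi_0+\chi_{t,p})=p^s\psi_0\ne0$, so it has order $p^{s+1}$.

The field $K((t))$ has degree $[K:k]$ over $F$, which divides $p$. Over it $\chi_{b,p}$ vanishes, so $\alpha$ becomes $(\alpha_0)_{K((t))}$, of index dividing $p^{s-1}$. By (B1), $\operatorname{ind}\alpha\mid p^s$. Since $s\ge2$, we have $p^{s-1}\alpha=p^{s-1}\alpha_0$, which is nonzero in $\operatorname{Br}(F)$ by (L3). As $\exp\alpha\mid\operatorname{ind}\alpha\mid p^s$, both equal $p^s$.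
\end{proof}

For $s=1$ the construction gives nothing. The hypothesis would say that $K$ splits $\alpha_0\neq0$, so $\alpha_0=(\chi_{b,p},c)$ by (C2), and $\alpha=(\chi_{b,p},ct^{-1})$ is the class of a cyclic algebra of degree $p$.

\section{The example of degree four}\label{sec:four}

Here $k=\mathbb Q$, $p=2$, $m=1$, $s=2$, $F=\mathbb Q((t))$. We write $\chi_a=\chi_{a,2}$; these characters are killed by $2$, so their signs do not matter.

\begin{proof}[Proof of Theorem~\ref{thm:example}]
Let $\psi_0$ be the character of $\mathbb Q$ with field $L$ and $\psi_0(\sigma)=1/8$. Put $b=-441=-3^2\cdot7^2$ and $\alpha_0=(\psi_0,b)$. Since $b=-21^2$, we have $\chi_b=\chi_{-1}$, so the class of $D$ is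
\[
\alpha=\alpha_0+(\chi_{-1},t)=\alpha_0-(\chi_b,t).
\]

\emph{Invariants of $\alpha_0$.} We have $\operatorname{Gal}(L/\mathbb Q)=(\mathbb Z/17)^*/\{\pm1\}$, and the Frobenius element of a prime $\ell\ne17$ is the class of $\ell$. The powers $3,3^2,\dots,3^8$ modulo $17$ are $3,9,10,13,5,15,11,-1$. Hence the class $\tau$ of $3$ has order $8$, and $7\equiv-3^3$ has class $\tau^3$. Write $\psi_0(\tau)=c/8$ with $c$ odd. By (N2),
\[
\operatorname{inv}_3\alpha_0=2\cdot\frac c8=\frac c4,\qquad\operatorname{inv}_7\alpha_0=2\cdot\frac{3c}8=\frac{3c}4 .
\]
Both have order $4$. All other invariants vanish. At $\infty$ this holds because $L$ is real. At primes $\ell\ne3,7,17$ the field $L$ is unramified and $b$ is a unit. At $17$ we have $b=1-26\cdot17$, which is an eighth power in $\mathbb Q_{17}$ by Hensel's lemma. So $\exp\alpha_0=4$.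

\emph{The class is cyclic and has index $4$.} The primes $3$ and $7$ are inert in $K=\mathbb Q(\sqrt b)=\mathbb Q(i)$. By (N1), $(\alpha_0)_K$ has invariant $1/2$ at the places over $3$ and $7$ and $0$ elsewhere, so its index is $2$. By Lemma~\ref{lem:twist}, $\alpha=(\psi_0+\chi_t,b)$ is the class of a cyclic algebra of degree $8$, and $\deg D=\exp D=4$.

\emph{The algebra $D$ is not cyclic.} Suppose it is. Proposition~\ref{prop:equations} gives $\psi'\in X(\mathbb Q)$ with $4\psi'=0$, $u\in\mathbb Q^*$ and integers $\varepsilon,j$ with
\[
\alpha_0=(\psi',u),\qquad\chi_{-1}=j\psi'+\varepsilon\chi_u+\varepsilon j\chi_{-1}.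
\]
The prime $3$ allows little ramification of $2$-power order: $\mathbb Z_3^*=\{\pm1\}\times(1+3\mathbb Z_3)$ and the second factor is a pro-$3$ group, so $2\psi'_3$ is trivial on $\mathbb Z_3^*$. Write $u=3^lu_1$ with $u_1\in\mathbb Z_3^*$. The first equation says that $l\psi'_3(3)+\psi'_3(u_1)$ has order $4$. The second term is killed by $2$, and so is the first if $l$ is even, because $4\psi'=0$. Hence $l$ is odd, which means that $\chi_u$ is ramified at $3$. Also $\psi'$ has order exactly $4$, since $2\alpha_0\neq0$.

Doubling the second equation gives $2j\psi'=0$, so $j$ is even and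
\[
\chi_{-1}=j\psi'+\varepsilon\chi_u .
\]
Now $\chi_{-1}$ is unramified at $3$, and so is $j\psi'$ because $j$ is even. As $\chi_u$ is ramified at $3$, the integer $\varepsilon$ is even, and $\chi_{-1}=j\psi'$. Evaluate on complex conjugation $\iota$. Since $\iota^2=1$ and $j$ is even, $j\psi'(\iota)=0$, whereas $\chi_{-1}(\iota)=1/2$. This is a contradiction.
\end{proof}

The proof shows what the extra factor $2$ in the degree is good for. With a character of order $8$, an invariant of order $4$ at $3$ is obtained from a slot of even valuation, whose Kummer character can be unramified at $3$. With a character of order $4$ the slot must have odd valuation, so its Kummer character is ramified at $3$ and cannot contribute to the residue $\chi_{-1}$. What remains is the fact that $\mathbb Q(i)$ lies in no cyclic quartic field. The prime $7$ only makes the invariants add up to $0$.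

The cyclic splitting field of degree $8$ can be written down. Let $L_4$ be the quartic subfield of $L$ and $L=L_4(\sqrt\theta)$. Since $2(\psi_0+\chi_t)=2\psi_0$, the field $F(\psi_0+\chi_t)$ contains $L_4((t))$, over which $\psi_0+\chi_t$ becomes $\chi_\theta+\chi_t$. So it is $L_4((t))(\sqrt{\theta t})$. As in the example of Hamilton's quaternions, the subfield $L_4((t))$ of the right degree does not split $D$: the residue $\chi_{-1}$ is nonzero over the real field $L_4$.

\begin{remark}\label{rem:variations}
The argument used two properties of the residue $\chi_{-1}$: it is unramified at $3$, and it is nontrivial on complex conjugation. Neither can be dropped. The class $(\psi_0,-1)$ has invariant $0$ at $\infty$ and at all $\ell\ne17$, hence everywhere by (N1), so $(\psi_0,-1)=0$ and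
\[
\alpha_0=(\psi_0,21^2)=(2\psi_0,21)=(2\psi_0,-21).
\]
The character $\chi_{-21}$ is nontrivial on complex conjugation and ramified at $3$ and $7$, and \eqref{eq:witt} gives $\alpha_0+(\chi_{-21},t)=(2\psi_0+\chi_t,-21)$. The character $\chi_{17}=4\psi_0$ is unramified at $3$ and trivial on complex conjugation, and $\alpha_0+(\chi_{17},t)=(2\psi_0,21t^2)$. Both classes are symbols with a character of order $4$, and both have exponent $4$ because their doubles equal $2\alpha_0\ne0$. So their division algebras have degree $4$ and are cyclic.
\end{remark}

\section{Prime power degree}\label{sec:primepower}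

Throughout this section $p$ is a prime, $s\ge2$, $1\le m\le s-1$, $k=\mathbb Q(\zeta_{p^m})$ and $F=k((t))$. We first find the analogue of the prime $3$. For a finite place $x\nmid p$ of $k$, the residue field contains the $p^m$-th roots of unity, so $p^m\mid Nx-1$. Call $x$ \emph{exact} if $p^m\parallel Nx-1$. For $k=\mathbb Q$ and $p^m=2$, the exact places are the primes $\equiv3\pmod 4$. At an exact place, ramification is limited in the same way as over $F$ in Lemma~\ref{lem:characters}.

\begin{lemma}\label{lem:exact}
If $x$ is exact, the group of continuous homomorphisms $O_x^*\to\mathbb Q_p/\mathbb Z_p$ is cyclic of order $p^m$.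
\end{lemma}

\begin{proof}
Reduction maps $O_x^*$ onto a cyclic group of order $Nx-1$, and its kernel is a pro-$\ell$ group, where $\ell\neq p$ is the residue characteristic. A continuous homomorphism to $\mathbb Q_p/\mathbb Z_p$ kills this kernel.
\end{proof}

\subsection{The residue must be divisible}

\begin{proposition}\label{prop:divisible}
Let $\alpha=\alpha_0+(\rho,t)\in\operatorname{Br}(F)$ with $\operatorname{ord}\rho=p$. Suppose that there is an exact place $v$ such that $\operatorname{inv}_v\alpha_0$ has order $p^s$ and $\rho$ is unramified at $v$. If $\alpha$ is the class of a cyclic algebra of degree $p^s$, then $\rho=p^{s-1}\varphi$ for some $\varphi\in X(k)$ of order $p^s$.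
\end{proposition}

\begin{proof}
Write $\chi_a=\chi_{a,p^m}$, and take $\psi',u,\varepsilon,j$ as in Proposition~\ref{prop:equations}.

\emph{Step 1: $p\nmid v(u)$ and $\operatorname{ord}\psi'=p^s$.} Write $u=\pi^lu_1$ with $\pi$ a uniformizer at $v$ and $u_1\in O_v^*$. By \eqref{eq:const} and (N2), $l\psi'_v(\pi)+\psi'_v(u_1)$ has order $p^s$. By Lemma~\ref{lem:exact}, $\psi'_v(u_1)$ is killed by $p^m$, hence by $p^{s-1}$. So $p^{s-1}l\psi'_v(\pi)\neq0$. As $p^s\psi'=0$, this gives $p\nmid l$ and $p^{s-1}\psi'\neq0$.

\emph{Step 2: removing $\chi_{-1}$.} The characters $\rho$, $\chi_u$, $\chi_{-1}$ are killed by $p^m$. Multiplying \eqref{eq:res} by $p^m$ gives $p^mj\psi'=0$, so $p^{s-m}\mid j$, and in particular $p\mid j$. The character $\chi_{-1}$ is killed by $2$ and by $p^m$. So it is $0$ if $p$ is odd, and $j\chi_{-1}=0$ if $p=2$. Equation \eqref{eq:res} becomes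
\begin{equation}\label{eq:res2}
\rho=j\psi'-\varepsilon\chi_u .
\end{equation}

\emph{Step 3: absorbing $\chi_u$.} In degree $4$, the term $j\psi'$ was unramified at $v$, and this forced $\varepsilon\chi_u=0$. Now we only know $p^{s-m}\mid j$, and $s-m$ may be smaller than $m$, so the ramification of $j\psi'$ and that of $\varepsilon\chi_u$ may cancel at $v$. Instead we correct $\psi'$ by a multiple of $\chi_u$ so that it becomes unramified at $v$. By Step 1, (N3) and (N2), the restriction of $\chi_u$ to $O_v^*$ has order $p^m$, so it generates the group in Lemma~\ref{lem:exact}. Hence $\psi'|_{O_v^*}=\kappa\chi_u|_{O_v^*}$ for some $\kappa\in\mathbb Z$. Restricting \eqref{eq:res2} to $O_v^*$, where $\rho$ vanishes, gives $(j\kappa-\varepsilon)\chi_u|_{O_v^*}=0$, so $\varepsilon\equiv j\kappa\pmod{p^m}$. This is a congruence between integers, so it has a global consequence: $\varepsilon\chi_u=j\kappa\chi_u$ in $X(k)$. With $\varphi_1=\psi'-\kappa\chi_u$, equation \eqref{eq:res2} reads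
\[
\rho=j\varphi_1 .
\]

\emph{Step 4: the power of $p$ in $j$.} We have $p^s\varphi_1=0$, and $p^{s-1}\varphi_1=p^{s-1}\psi'\ne0$ because $m\le s-1$. So $\varphi_1$ has order $p^s$. Since $j\varphi_1$ has order $p$, we get $j=p^{s-1}j'$ with $p\nmid j'$. Take $\varphi=j'\varphi_1$.
\end{proof}

The residue $\chi_{-21}$ of Remark~\ref{rem:variations} shows that the hypothesis ``unramified at $v$'' cannot be dropped: it is not divisible by $2$ in $X(\mathbb Q)$, being nontrivial on complex conjugation, and it is ramified at both places where $\alpha_0$ has an invariant of order $4$.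

In Section~\ref{sec:four} the real place prevented the residue from being divisible. For $p^m>2$ the field $k$ has no real place, and a second exact place takes over.

\begin{corollary}\label{cor:criterion}
In the situation of Proposition~\ref{prop:divisible}, suppose that $\rho$ is ramified at some exact place $w$. Then $\alpha$ is not the class of a cyclic algebra of degree $p^s$.
\end{corollary}

\begin{proof}
Otherwise $\rho=p^{s-1}\varphi$ with $\varphi$ of order $p^s$. By Lemma~\ref{lem:exact}, $p^m\varphi_w$ is trivial on $O_w^*$. Since $s-1\ge m$, so is $\rho_w$, and $\rho$ is unramified at $w$ by (N2).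
\end{proof}

\subsection{Construction of the algebra}

By Lemma~\ref{lem:twist} and Corollary~\ref{cor:criterion}, we need a character $\psi_0$ of order $p^{s+1}$ and a slot $b$ with controlled behavior at a few places. We prescribe $\alpha_0$ by its invariants at two places $v,v'$ that are inert in $L=k(\psi_0)$, so that $L$ splits $\alpha_0$. The slot is then determined only up to norms from $L$, and we use this freedom to shape $\chi_{b,p}$. At a place $w$ that splits completely in $L$ the freedom is total, which allows us to make $\chi_{b,p}$ ramified there.

\begin{proof}[Proof of Theorem~\ref{thm:A}]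
\emph{The field $L$ and the places.} Choose a prime $q\equiv1\pmod{p^{s+1}}$ and let $L_0\subset\mathbb Q(\zeta_q)$ be the subfield of degree $p^{s+1}$ over $\mathbb Q$. Put $L=L_0k$ and $k'=k(\zeta_{p^{m+1}})$. The field $L_0$ is totally ramified at $q$ and $k'$ is unramified at $q$, so $L_0\cap k'=\mathbb Q$ and
\[
\operatorname{Gal}(Lk'/k)=\operatorname{Gal}(L/k)\times\operatorname{Gal}(k'/k)\cong\mathbb Z/p^{s+1}\times\mathbb Z/p .
\]
The extension $Lk'/k$ is unramified outside $pq$. By Chebotarev's theorem, every element of this group is the Frobenius element of infinitely many places. Choose distinct finite places $v,v',w\nmid pq$ whose Frobenius elements are nontrivial on $k'$ and whose restrictions to $L$ are generators for $v,v'$ and trivial for $w$. Since $\operatorname{Fr}_x$ raises $\zeta_{p^{m+1}}$ to the power $Nx$, nontriviality on $k'$ means $Nx\not\equiv1\pmod{p^{m+1}}$. So the three places are exact. Let $\psi_0\in X(k)$ have field $L$; its order is $p^{s+1}$.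

\emph{The class $\alpha_0$.} Let $\alpha_0\in\operatorname{Br}(k)$ have invariants $1/p^s$ at $v$, $-1/p^s$ at $v'$ and $0$ elsewhere. Its exponent is $p^s$. The local degree of $L$ at $v$ and $v'$ is $p^{s+1}$, so $L$ splits $\alpha_0$ by (N1), and $\alpha_0=(\psi_0,b_0)$ for some $b_0\in k^*$ by (C2). For $x\in\{v,v'\}$ the element $x(b_0)\psi_0(\operatorname{Fr}_x)=\operatorname{inv}_x\alpha_0$ has order $p^s$ while $\psi_0(\operatorname{Fr}_x)$ has order $p^{s+1}$. Hence $p\mid x(b_0)$.

\emph{The slot $b$.} For $x\in\{v,v'\}$ choose $u_x\in O_x^*$ with $b_0u_x\notin k_x^{*p}$: take $u_x=1$ if $b_0\notin k_x^{*p}$, and otherwise a unit whose residue is not a $p$-th power, which exists because $p\mid Nx-1$. Define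
\[
U_x=u_xO_x^{*p}\quad(x=v,v'),\qquad U_w=\{a\in k_w^*:w(a)=1-w(b_0)\}.
\]
These sets are open; for $x=v,v'$ this holds because every unit congruent to $1$ is a $p$-th power by Hensel's lemma, as $x\nmid p$. For each of the three places, the norm $N_{L/k}$ extends to a continuous map $L\otimes_kk_x\to k_x$ whose image meets $U_x$. Indeed, at $v$ and $v'$ the algebra $L\otimes_kk_x$ is an unramified field extension, from which every unit is a norm. At $w$ it is a product of copies of $k_w$ and the norm is the product of the coordinates, which is surjective. By weak approximation $L$ is dense in $\prod_xL\otimes_kk_x$, so there is $y\in L^*$ with $N_{L/k}(y)\in U_x$ for $x=v,v',w$. Put $b=b_0N_{L/k}(y)$. Then $\alpha_0=(\psi_0,b)$ by (C2), and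
\[
b\notin k_x^{*p},\quad p\mid x(b)\quad(x=v,v'),\qquad w(b)=1 .
\]
By (N3) and (K1), $\chi_{b,p}$ is unramified and nontrivial at $v$ and $v'$, and ramified at $w$.

\emph{Conclusion.} The field $K=k(b^{1/p})$ has degree $p$ and local degree $p$ at $v$ and $v'$. So $(\alpha_0)_K$ has invariants $\pm1/p^{s-1}$ at the unique places over $v,v'$ and $0$ elsewhere, and its index is $p^{s-1}$. By Lemma~\ref{lem:twist}, $\alpha=\alpha_0-(\chi_{b,p},t)$ is the class of a cyclic algebra of degree $p^{s+1}$, and the division algebra $D$ in this class has degree and exponent $p^s$. By Corollary~\ref{cor:criterion} with $\rho=-\chi_{b,p}$, the algebra $D$ is not cyclic.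
\end{proof}

The hypothesis $m\ge1$ provides the ramified character $\chi_{t,p}$ in Lemma~\ref{lem:twist}. The hypothesis $m\le s-1$ enters in Steps 1, 2 and 4 of Proposition~\ref{prop:divisible} and in Corollary~\ref{cor:criterion}; by Theorem~\ref{thm:C} the conclusion fails for $m\geq s$.

\section{Which degrees occur}\label{sec:degrees}

Both notions of cyclicity can be tested on primary components. In the next lemma the base field $E$ is arbitrary.

\begin{lemma}\label{lem:primary}
Let $D=D'\otimes_ED''$, where $D',D''$ are central division algebras of coprime degrees $n',n''$.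
\begin{enumerate}
\item[(i)] If the class of $D$ is cyclic, so is the class of $D'$. If $D$ is cyclic, so is $D'$.
\item[(ii)] If $[D']=(\chi',b')$ and $[D'']=(\chi'',b'')$ with $\chi',\chi''$ of coprime orders $N',N''$, then $[D]$ is the class of a cyclic algebra of degree $N'N''$. In particular $D$ is cyclic if $D'$ and $D''$ are.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Choose $e\equiv1\pmod{n'}$ and $e\equiv0\pmod{n''}$. Exponents divide degrees, so $e[D]=[D']$. If $[D]=(\psi,h)$, then $[D']=(e\psi,h)$. If moreover $\operatorname{ord}\psi=n'n''$, then $\operatorname{ord}(e\psi)=n'$ because $\gcd(e,n'n'')=n''$. Apply (C3).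

(ii) Choose $x\equiv1\pmod{N'}$, $x\equiv0\pmod{N''}$, and put $y=1-x$, so that $y\equiv0\pmod{N'}$ and $y\equiv1\pmod{N''}$. Then
\[
(\chi'+\chi'',\,b'^xb''^y)=(x\chi',b')+(y\chi',b'')+(x\chi'',b')+(y\chi'',b'')=(\chi',b')+(\chi'',b'')=[D],
\]
and $\chi'+\chi''$ has order $N'N''$. If $D',D''$ are cyclic we can take $N'=n'$ and $N''=n''$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(1) Write $n=p^sn'$ with $s\ge2$ and $p\nmid n'$. Let $D_1$ be the algebra of degree $p^s$ over $F=k((t))$, $k=\mathbb Q(\zeta_p)$, given by Theorem~\ref{thm:A} with $m=1$. If $n'=1$ we are done. Otherwise we need a cyclic division algebra of degree $n'$ over $F$. Choose a prime $q\neq p$ with $q\equiv1\pmod{n'}$, and let $k_1$ be the compositum of $k$ with the subfield of $\mathbb Q(\zeta_q)$ of degree $n'$. That subfield is totally ramified at $q$ and $k$ is unramified at $q$, so $k_1/k$ is cyclic of degree $n'$, say $k_1=k(\chi)$. By Chebotarev's theorem two finite places of $k$ are inert in $k_1$. Let $\beta\in\operatorname{Br}(k)$ have invariants $1/n'$ and $-1/n'$ at these places and $0$ elsewhere. By (N1), $k_1$ splits $\beta$,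 so $\beta=(\chi,c)$ with $c\in k^*$. Over $F$, the character $\chi$ still has order $n'$ by (L2), and $\beta$ still has exponent $n'$ by (L3). So the cyclic algebra $D_2$ of degree $n'$ over $F$ defined by $\chi$ and $c$ has index $n'$ and is a division algebra.

By (B3), $D=D_1\otimes_FD_2$ is a division algebra of degree $n$. Its class is cyclic by Lemma~\ref{lem:primary}(ii) with $N'=p^{s+1}$ and $N''=n'$. It is not cyclic by Lemma~\ref{lem:primary}(i), since $D_1$ is not.

(2) Degree $1$ is trivial. In degree $2$, a separable quadratic subfield exists by (B1) and is cyclic. Degree $3$ is Wedderburn's theorem (1921). Degree $6$ follows by (B3) and Lemma~\ref{lem:primary}(ii). So no counterexample has degree less than $4$, and Theorem~\ref{thm:example} gives one of degree $4$.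

(3) By (B3), $D=\bigotimes_{p\mid n}D_p$ with $\deg D_p=p$. Each $D_p$ has cyclic class by Lemma~\ref{lem:primary}(i). If all $D_p$ were cyclic, $D$ would be cyclic by repeated use of Lemma~\ref{lem:primary}(ii). So some $D_p$ is noncyclic, and $p\ge5$ by part (2).
\end{proof}

\section{Number fields with enough roots of unity}\label{sec:roots}

The obstruction in Section~\ref{sec:primepower} was that the residue is not divisible in $X(k)$. If $\mu_{p^s}\subset k$ it disappears: a residue of order $p^h$ is a Kummer character $\chi_{a,p^h}=p^{s-h}\chi_{a,p^s}$. If some $\chi'$ of order $p^s$ with $p^{s-h}\chi'=\rho$ also splits the constant part, then the whole class is a symbol with character $\chi'$. We may change $a$ by $p^h$-th powers to make the local degrees of $k(\chi')$ large, and the following bound shows that they become large enough.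

\begin{lemma}\label{lem:bound}
Let $k$ be a field of characteristic $0$, $F=k((t))$, and let $\alpha=\alpha_0+(\rho,t)\in\operatorname{Br}(F)$ have index $p^s$. Then $\operatorname{ord}\rho=p^h$ with $h\le s$, and $\operatorname{ind}(\alpha_0)_K$ divides $p^{s-h}$, where $K=k(\rho)$.
\end{lemma}

\begin{proof}
Since $p^s\alpha=0$, (L3) gives $p^s\rho=0$. Let $M$ be a subfield of degree $p^s$ of the division algebra in the class $\alpha$; it splits $\alpha$. By (L4), $M=M_0((\pi))$ and $ef=p^s$, where $f=[M_0:k]$ and $t=c\pi^ez$ with $c\in M_0^*$ and $z$ a $1$-unit. By (L1), $z$ is a $p^h$-th power, so $(\rho,z)=0$ and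
\[
0=\alpha_M=\bigl[(\alpha_0)_{M_0}+(\rho_{M_0},c)\bigr]+(e\rho_{M_0},\pi).
\]
Apply (L3) to $M$. The residue vanishes, so $d=\operatorname{ord}\rho_{M_0}=[KM_0:M_0]$ divides $e$. The constant part vanishes, so $(\alpha_0)_{M_0}=-(\rho_{M_0},c)$ is split by $KM_0$. Hence $\operatorname{ind}(\alpha_0)_K$ divides $[KM_0:K]=df/p^h$, which divides $ef/p^h=p^{s-h}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $D$ have degree $n$ over $F=k((t))$. By (B3) and Lemma~\ref{lem:primary}(ii) we may assume $n=p^s$, and by Theorem~\ref{thm:B}(2) that $n>2$. Then $\mu_n\subset k$ forces all archimedean places of $k$ to be complex. Write $[D]=\alpha_0+(\rho,t)$ with $\operatorname{ord}\rho=p^h$ and $K=k(\rho)$ as in Lemma~\ref{lem:bound}. By (K1), $\rho=\chi_{a,p^h}$ for some $a\in k^*$. For $y\in k^*$, to be chosen, put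
\[
\chi'=\chi_{ay^{p^h},\,p^s},\qquad\text{so that}\qquad p^{s-h}\chi'=\chi_{ay^{p^h},\,p^h}=\rho .
\]

Let $S$ be a nonempty finite set of finite places containing all $x$ with $\operatorname{inv}_x\alpha_0\ne0$. Fix $x\in S$ and let $p^g=\operatorname{ord}\rho_x$ be the local degree of $K$ at $x$. By (N1), $p^g\operatorname{inv}_x\alpha_0$ is an invariant of $(\alpha_0)_K$, so it is killed by $p^{s-h}$ by Lemma~\ref{lem:bound}. Thus $\operatorname{inv}_x\alpha_0$ is killed by $p^{s-h+g}$, and it suffices to arrange $\operatorname{ord}\chi'_x=p^{s-h+g}$.

If $g\ge1$, this holds for every $y$: the character $\chi'_x$ has $p$-power order and $p^{s-h}\chi'_x=\rho_x$ has order $p^g>1$.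

If $g=0$, then $a=c_x^{p^h}$ with $c_x\in k_x^*$ by (K1), and over $k_x$ we have $\chi'=p^h\chi_{c_xy,p^s}=\chi_{c_xy,p^{s-h}}$. By (N3) this has order $p^{s-h}$ if $x(c_xy)=1$.

By weak approximation there is $y\in k^*$ with $x(y)=1-x(c_x)$ at all $x\in S$ with $g=0$. For this $y$, the field $k(\chi')$ kills every local invariant of $\alpha_0$: at $x\in S$ by the above, at finite $x\notin S$ and at the complex places because the invariant is $0$. By (N1) it splits $\alpha_0$, so $\alpha_0=(\chi',u)$ with $u\in k^*$, and
\[
[D]=(\chi',u)+(p^{s-h}\chi',t)=(\chi',\,ut^{p^{s-h}}).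
\]
Finally $\operatorname{ord}\chi'=p^s$. If $h\ge1$, this holds because $p^{s-h}\chi'=\rho$ has order $p^h>1$. If $h=0$, then $g=0$ and $\operatorname{ord}\chi'_x=p^s$ for $x\in S$, which is nonempty, while $p^s\chi'=0$. By (L2) and (C3), $D$ is cyclic.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Central simple algebras of prime exponent and divided power operations},
\texttt{http://www.mathematik.uni-bielefeld.de/lag/man/472.pdf}.

\end{thebibliography}
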